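# Sorting the numerals of Presburger arithmetic

## 1. The guess "yes", tried in base 2, base −2 and rotated binary

Suppose we write natural numbers as words in such a way that a finite automaton, reading three words in parallel from the left, can check whether $x+y=z$. Base 2 with the least significant digit first is such a system. It has a further pleasant feature: the numerals are sorted. A longer numeral denotes a larger number, and two numerals of the same length are compared at the last place where they differ. The question of these notes, Conjecture 4.3.6 of "Automatic Presentations of Infinite Structures", is whether every such system can be translated into a sorted one without changing which relations on $\mathbb N$ finite automata can check.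

The answer one would first guess is yes: the systems we know are positional systems, and those are sorted or look easy to sort. To test the guess we need precise definitions.

**Convolutions and regular relations.** For words $u_1,\dots,u_r$ over $\Gamma$, the convolution $\mathrm{conv}(u_1,\dots,u_r)$ is the word of columns obtained by writing the words below each other, left-aligned, and padding the shorter ones at the end with a symbol $\diamond$. Its length is $\max_i|u_i|$, and no column consists of $\diamond$ only. For example $\mathrm{conv}(01,1)=\binom{0}{1}\binom{1}{\diamond}$. A relation $S$ on words is *regular* (synchronised rational) if $\{\mathrm{conv}(u_1,\dots,u_r):(u_1,\dots,u_r)\in S\}$ is a regular language. For example "$|u|\le|v|$" is regular.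

**Automatic presentations.** An (injective) automatic presentation of a countable structure $(A,R_1,\dots,R_k)$ is a bijection $\nu:D\to A$, with $D$ a regular language over a finite alphabet, such that every $\nu^{-1}(R_i)$ is regular. The words in $D$ are the numerals. For $(\mathbb N,+)$, addition is the relation $\{(x,y,z):x+y=z\}$. Example: base 2 with least significant digit first, $D=\{\varepsilon\}\cup\{0,1\}^*1$; the automaton remembers the carry.

**Equivalence.** Presentations $\nu:D\to A$ and $\nu':D'\to A$ are equivalent if for every $r\ge1$ and $S\subseteq A^r$, the relation $\nu^{-1}(S)$ is regular if and only if $\nu'^{-1}(S)$ is.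

**Reverse length-lexicographic order.** Fix a linear order on $\Gamma$. Put $u\prec v$ if $|u|<|v|$, or if $|u|=|v|$ and the reversal of $u$ precedes the reversal of $v$ lexicographically. With $0<1$ we have $11\prec 001\prec101\prec011$. A presentation $\nu:D\to\mathbb N$ is *sorted* (its numerals are ordered in the reverse length-lexicographic manner) if for some linear order on $\Gamma$ we have $\nu(u)<\nu(v)\iff u\prec v$ for all $u,v\in D$.

Two facts are used all the time.

**Fact (FO).** Every relation that is first-order definable from regular relations, with variables ranging over regular languages, is regular. This is the standard theorem of Büchi, Hodgson, Khoussainov–Nerode and Blumensath–Grädel: conjunction and negation are Boolean operations on automata, and a quantifier $\exists$ erases a track and removes the all-padding columns that may appear at the end. We often quantify over a number $j$ by letting a variable range over the language $1^*$. The relations "$|u|\le j$", "the $j$-th letter of $u$ is $a$" and "$j'=j-1$" are regular relations of $(u,1^j)$, respectively $(1^j,1^{j'})$.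

**Fact (EQ).** If $\nu:D\to A$ is an automatic presentation and $\theta:D\to D'$ is a bijection with regular graph, then $\nu\circ\theta^{-1}:D'\to A$ is an automatic presentation equivalent to $\nu$. Indeed $D'$ is a projection of the graph, so it is regular; and for $S\subseteq A^r$ the preimages of $S$ in $D$ and in $D'$ are first-order definable from each other with the help of the graph of $\theta$, so (FO) applies.

Now the tests.

*Base 2.* With least significant digit first it is sorted, for $0<1$.

*Base $-2$.* Let $w_0w_1\cdots w_n$, with $w_i\in\{0,1\}$ and $w_n=1$, denote $\sum_iw_i(-2)^i$. The value determines the word, since its parity gives $w_0$, and so on. A word of even length ending in $1$ has negative value: with top weight $-2\cdot4^n$, the value is at most $-2\cdot4^n+\frac{4^{n+1}-1}{3}<0$. A word of length $2n+1$ has value between $4^n-2\cdot\frac{4^n-1}{3}=\frac{4^n+2}{3}$ and $\frac{4^{n+1}-1}{3}$. This interval contains $4^n$ integers, and there are $4^n$ such words with distinct values, so they fill it. The next interval starts at $\frac{4^{n+1}+2}{3}$, exactly one later. So the words of odd length ending in $1$, together with $\varepsilon$ for $0$,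 name each natural number once. Addition is regular: to check $x+y=z$ from the left, keep a carry with $c'=(x_i+y_i-z_i+c)/(-2)$, reject if this is not an integer, and accept if the carry is $0$ at the end; $|c|\le2$ gives $|c'|\le2$. The numerals of length 3 are
$$2=011,\qquad 3=111,\qquad 4=001,\qquad 5=101 .$$
They are not sorted. With $0<1$ we get $001\prec011$ although $4>2$; with $1<0$ we get $111\prec011$ although $3>2$. But there is a repair. Two numerals of the same length compare according to the highest index $i$ at which they differ, because the lower digits contribute a difference of absolute value at most $2^i-1$; at odd $i$ the weight is negative. So exchange $0$ and $1$ at all odd indices. This map has a regular graph, the last letter (at an even index) stays $1$, and the new numerals $2=001$, $3=101$, $4=011$, $5=111$ are sorted.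

*Rotated binary.* Take base 2, and in each numeral of length at least 2 move the second highest digit to the front:
$$w_1\cdots w_m\,b\,1\ \longmapsto\ b\,w_1\cdots w_m\,1 .$$
An automaton can check this: it remembers $b$ and the last letter of the upper track, checks the shift by one place, and guesses which column is last. The graph is regular, so by (EQ) this is an automatic presentation equivalent to base 2, with
$$b\,w_1\cdots w_m\,1\ \text{ denoting }\ 2^{m+1}+b\,2^m+\sum_{i=1}^m w_i2^{i-1}.$$
It is not sorted: $4=001$, $5=011$, $6=101$, so with $0<1$ the numeral of $6$ comes before that of $5$; with $1<0$ the numeral $111$ of $7$ comes before that of $4$. Of course it can be sorted by rotating back, but only because we know where it came from. We return to this example in Section 3.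

So the guess survives. What it has to cope with is that the order on $D$ may be hidden in the words. Here is what will be proved.

**Theorem 1 (Conjecture 4.3.6).** Let $\nu_0:D_0\to\mathbb N$ be an automatic presentation of $(\mathbb N,+)$. There are $B\in\mathbb N$, a regular language $D'\subseteq\{0,\dots,B-1\}^*$ and a bijection $\nu':D'\to\mathbb N$ such that $\nu'^{-1}\circ\nu_0:D_0\to D'$ has a regular graph (so $\nu'$ is an automatic presentation of $(\mathbb N,+)$ equivalent to $\nu_0$) and $\nu'(u)<\nu'(v)\iff u\prec v$ for all $u,v\in D'$, where digits are ordered $0<1<\dots<B-1$.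

One more test shows that this is not a formality. For the weaker structure $(\mathbb N,<,x\mapsto2x)$, ordinary binary with the most significant digit first is an automatic presentation, and it is not equivalent to any sorted one. This is Theorem 4 in Section 10. So a proof of Theorem 1 must use addition, and not only the order.

## 2. Numerals whose length is monotone

We fix $\nu_0$ and first arrange that at least the length of a numeral behaves well. The order $x\le y\iff\exists d\,(x+d=y)$ is regular in every automatic presentation of $(\mathbb N,+)$, by (FO).

**Step 1: make $\varepsilon$ the numeral of $0$.** If $\varepsilon\notin D_0$, replace the numeral of $0$ by $\varepsilon$; otherwise swap the numeral of $0$ with $\varepsilon$. The change is finite, so its graph is regular, and (EQ) applies.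

**Step 2: make length monotone.** Write $|y|$ for the length of the numeral of $y$, and let $L(x)=\max_{y\le x}|y|$. With a new letter $\#$, replace the numeral $u$ of $x$ by $u\#^{L(x)-|u|}$. This is injective, since $u$ is recovered by deleting $\#$. Its graph is regular by (FO): the new word $v$ lies in $u\#^*$, some $y\le x$ has $|y|=|v|$, and all $y\le x$ have $|y|\le|v|$. By (EQ) the new presentation is equivalent to the old one. The new length of $x$ is $L(x)$, which is nondecreasing, and $0$ is still denoted by $\varepsilon$.

From now on $\nu:D\to\mathbb N$, $D\subseteq\Gamma^*$, is this presentation. We identify a number with its numeral, so $|x|$ is the length of the numeral of $x$ (never an absolute value, for numbers). We have $|0|=0$ and $x\le y\Rightarrow|x|\le|y|$. Let $N_j=\#\{x:|x|\le j\}$. The set counted here is downward closed, hence it is $\{0,\dots,N_j-1\}$: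
$$|x|\le j\iff x<N_j,\qquad N_j\ge1. \tag{1}$$

**Step 3: $N_j$ grows at most geometrically.** We need this to compare the scales $j$ and $j+1$. The claim is that there is an integer $C\ge1$ with
$$N_{j+1}\le C\,N_j\qquad\text{for all }j\ge0. \tag{2}$$
Let $m$ be the number of states of a DFA for $D$, and let $j\ge m$. Write a word $w\in D$ of length $j+1$ as $w=pr$ with $|p|=j-m$ and $|r|=m+1$. From the state reached after $p$ an accepting state can be reached, so some $r'$ with $|r'|\le m$ has $pr'\in D$. Fix one such $r'$ for each $p$. Then $|pr'|\le j$, and the pair $(pr',r)$ determines $w$, since $p$ is the prefix of $pr'$ of length $j-m$. So there are at most $N_j|\Gamma|^{m+1}$ words of length $j+1$ in $D$, and $N_{j+1}\le(1+|\Gamma|^{m+1})N_j$. If $j<m$, then $N_{j+1}\le\sum_{i\le m}|\Gamma|^i\le\bigl(\sum_{i\le m}|\Gamma|^i\bigr)N_j$. Take for $C$ the larger of the two constants.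

## 3. Suffix classes, and why their least elements are the wrong cut points

In base 2, fix $j$. Deleting the first $j$ digits groups the numbers into blocks of $2^j$ consecutive integers, and the blocks start at the multiples of $2^j$. The $j$-th digit of $x$ tells how many multiples of $2^{j-1}$ lie above the last multiple of $2^j$ that is $\le x$, and not above $x$. So the sorted numeral can be read off from a nested family of *cut points*, and this is what we try to find in a general presentation.

**Suffix classes.** Let $\mathrm{pre}_j(x)$ be the first $\min(j,|x|)$ letters of $x$ and $\mathrm{suf}_j(x)$ the rest. Write $xE_jy$ if $\mathrm{suf}_j(x)=\mathrm{suf}_j(y)$.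

This is an equivalence relation. $E_0$ is equality, and $E_j\subseteq E_{j+1}$, because $\mathrm{suf}_{j+1}(x)$ arises from $\mathrm{suf}_j(x)$ by deleting its first letter, if there is one. The relation $\{(x,y,1^j):xE_jy\}$ is regular: once the track $1^j$ has ended, the other two tracks must agree. All $x<N_j$ lie in one class, the one with empty suffix. Example: in base 2, $6=011$ and $7=111$ satisfy $6\,E_1\,7$.

What do we want from sets $M_0\supseteq M_1\supseteq\cdots$ of cut points? First, $\{(x,1^j):x\in M_j\}$ should be regular. Second, $M_0=\mathbb N$, and $M_j$ should contain $0$ and nothing else below $N_j$. Third, the digits should be bounded: the number of points of $M_{j-1}$ above the last point of $M_j$ below $x$, up to $x$, should have a bound independent of $j$ and $x$. For this it is enough that $N_j$ consecutive integers contain boundedly many points of $M_j$ (not too dense), and that below each $x$ there is a point of $M_j$ at distance $O(N_j)$ (not too sparse); then (2) compares the scales $j$ and $j-1$.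

The natural choice is
$$M_j^*=\{x:\text{ there is no }y<x\text{ with }yE_jx\},$$
the set of least elements of $E_j$-classes. It is regular by (FO), nested because $E_j\subseteq E_{j+1}$, and it meets $[0,N_j)$ only in $0$. It is also not too dense, since distinct elements of $M^*_j$ lie in distinct classes, and we shall see in Lemma 1 that a short interval meets few classes. But it can be too sparse. Take rotated binary, where $N_j=2^j$, and $j=1$. For $m\ge0$ the numbers in $[2^{m+1},2^{m+2})$ have the numerals $b\,w_1\cdots w_m1$, and deleting the first letter forgets $b$. So each $E_1$-class in this range consists of two numbers at distance $2^m$, and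
$$M_1^*\cap[2^{m+1},2^{m+2})=[2^{m+1},3\cdot2^m).$$
Between $3\cdot2^m$ and $2^{m+2}$ there are $2^m$ numbers and no point of $M_1^*$. With $M_0^*=\mathbb N$ the first digit of $2^{m+2}-1$ would be at least $2^m$: the digits are unbounded and the approach stops here.

The example also shows what went wrong. A class may have several clusters that are far apart, and the lowest cluster suppresses cut points in all the others. The remedy is to let a smaller member $y$ of the class suppress $x$ only if it is near, at distance less than $N_j$. This is still regular. It will give enough cut points provided that no class has too many far-apart clusters. Both this and the density bound come from addition.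

## 4. Gluing computations of the addition automaton

Let $\mathcal A$ be a complete DFA with state set $Q$ recognizing $\{(x,d,y):x+d=y\}$, as a set of convolutions of numerals.

**Gluing.** Suppose $\mathcal A$ accepts $\mathrm{conv}(u_1,u_2,u_3)$ and $\mathrm{conv}(v_1,v_2,v_3)$, both of length $\ge j$, and is in the same state after the first $j$ letters of each. Suppose that for each $i$ we have $\mathrm{suf}_j(v_i)=\varepsilon$ or $|u_i|\ge j$. Then $\mathcal A$ accepts the convolution of the three words $\mathrm{pre}_j(u_i)\,\mathrm{suf}_j(v_i)$.

*Proof.* Take the first $j$ columns of the first convolution followed by the remaining columns of the second. $\mathcal A$ accepts this, because the states after $j$ columns agree. Track $i$ consists of $\mathrm{pre}_j(u_i)$, padded to length $j$, followed by $\mathrm{suf}_j(v_i)$ and padding. If $\mathrm{suf}_j(v_i)\ne\varepsilon$, then $|u_i|\ge j$, so there is no padding in between. Hence track $i$ is the padded word $\mathrm{pre}_j(u_i)\mathrm{suf}_j(v_i)$. No column is all padding, since none was in the two given convolutions. So this is the convolution claimed. $\blacksquare$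

Acceptance says that the three glued words are numerals and that they satisfy $x+d=y$. So if two of them are known, the third is known too, and this is how gluing will be used.

**Lemma 1.** Put $q=|Q|+1$. Every interval $[x,x+N_j)$ meets at most $q$ classes of $E_j$.

*Proof.* The elements $y$ of the interval with $|y|\le j$ lie in one class. Let $y=x+d$ and $y'=x+d'$ be elements of the interval with $|y|,|y'|>j$. Here $d,d'<N_j$, so $|d|,|d'|\le j$ by (1). Suppose $\mathcal A$ is in the same state after $j$ letters of $\mathrm{conv}(x,d,y)$ and of $\mathrm{conv}(x,d',y')$. Check the gluing conditions for $(u_i)=(x,d,y)$ and $(v_i)=(x,d',y')$: on the first track, $\mathrm{suf}_j(x)=\varepsilon$ or $|x|>j$; on the second, $\mathrm{suf}_j(d')=\varepsilon$; on the third, $|y|>j$. The glued words are $\mathrm{pre}_j(x)\mathrm{suf}_j(x)=x$, $\mathrm{pre}_j(d)=d$ and $\mathrm{pre}_j(y)\mathrm{suf}_j(y')$. The third one must be the numeral of $x+d$, that is, $y$. Hence $\mathrm{suf}_j(y)=\mathrm{suf}_j(y')$, so $yE_jy'$. Elements in different classes therefore give different states, and there are at most $|Q|$ classes besides the first one. $\blacksquare$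

The next lemma bounds the number of far-apart clusters of a class. It uses Ramsey's theorem: for all $k$ and $n$ there is $R$ such that every coloring of the pairs of an $R$-element set with $k$ colors has an $n$-element subset all of whose pairs have the same color.

**Lemma 2.** There is a constant $R\ge1$ such that for all $j$: if $x_1<\dots<x_m$ lie in one $E_j$-class and $x_{i+1}-x_i\ge N_j$ for all $i$, then $m\le R$.

*Proof.* Choose $R$ by Ramsey's theorem for $|Q|$ colors and homogeneous sets of size $C+1$, with $C$ from (2). Suppose $m\ge R$. For $i<k$ let $d_{ik}=x_k-x_i$. Then $d_{ik}\ge N_j$, so $|d_{ik}|>j$ by (1). Color $\{i,k\}$ by the state of $\mathcal A$ after $j$ letters of $\mathrm{conv}(x_i,d_{ik},x_k)$, and let $i_0<\dots<i_C$ be homogeneous.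

All differences between homogeneous indices have the same suffix. To see this, take pairs $i<k$ and $i'<k'$ from the homogeneous set and glue $(u_i)=(x_i,d_{ik},x_k)$ with $(v_i)=(x_{i'},d_{i'k'},x_{k'})$. All the $x$'s have the same suffix $\mathrm{suf}_j$; if it is nonempty, all of them have length $>j$. And $|d_{ik}|>j$. So the conditions hold. On the outer tracks the glued words are $x_i$ and $x_k$, because the suffixes agree. The middle word $\mathrm{pre}_j(d_{ik})\mathrm{suf}_j(d_{i'k'})$ is therefore the numeral of $x_k-x_i=d_{ik}$, and so $\mathrm{suf}_j(d_{i'k'})=\mathrm{suf}_j(d_{ik})$.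

Since all these differences are longer than $j$ and have equal suffixes, they have one common length $l>j$. By (1) they lie in $[N_{l-1},N_l)$. But the difference between the extreme elements is a sum of $C$ of the others:
$$N_l>d_{i_0i_C}=\sum_{t=1}^{C}d_{i_{t-1}i_t}\ge C\,N_{l-1}\ge N_l,$$
a contradiction. So in fact $m<R$. $\blacksquare$

## 5. Local cut points

Here we carry out the remedy of Section 3. For $j\ge0$ let
$$M_j=\{x:\ \text{there is no }y<x\text{ with }yE_jx\text{ and }x-y<N_j\}. \tag{3}$$
By (1) the last condition says that the numeral of $x-y$ has length at most $j$. So, by (FO), $\{(x,1^j):x\in M_j\}$ is regular.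

**Lemma 3.**

1. $M_0=\mathbb N$; $0\in M_j$; $M_{j+1}\subseteq M_j$; $M_j\cap[0,N_j)=\{0\}$.
2. Any $N_j$ consecutive integers contain at most $q$ elements of $M_j$.
3. For every $x$ there is $y\in M_j$ with $x-2RN_j<y\le x$.

*Proof.* (1) $E_0$ is equality, so nothing is excluded from $M_0$, and $0$ is never excluded since no $y<0$ exists. If $y$ witnesses $x\notin M_j$, then $yE_{j+1}x$ and $x-y<N_j\le N_{j+1}$, so $x\notin M_{j+1}$. If $0<x<N_j$, then $0$ and $x$ both have empty suffix, so $y=0$ witnesses $x\notin M_j$.

(2) If $y<x$ are two elements of $M_j$ among $N_j$ consecutive integers, then $x-y<N_j$, so they are not $E_j$-equivalent. By Lemma 1 only $q$ classes are available.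

(3) We walk down from $x$ along witnesses, always taking the longest step allowed. Let $y_0=x$. As long as $y_i\notin M_j$, let $y_{i+1}$ be the *least* $y<y_i$ with $yE_jy_i$ and $y_i-y<N_j$. The sequence decreases, so it stops at some $y_t\in M_j$. Each step is shorter than $N_j$, but two consecutive steps together are at least $N_j$: indeed $y_{i+2}<y_{i+1}$ and $y_{i+2}E_jy_i$, so if $y_i-y_{i+2}<N_j$, then $y_{i+2}$ would have been a smaller choice than $y_{i+1}$. Hence $y_0>y_2>y_4>\cdots$, listed in increasing order, satisfy the hypotheses of Lemma 2. There are $\lfloor t/2\rfloor+1$ of them, so $\lfloor t/2\rfloor+1\le R$ and $t\le2R-1$. If $t=0$, then $y_t=x$; otherwise $x-y_t<tN_j$. In both cases $x-y_t<2RN_j$. $\blacksquare$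

## 6. Numerals that count cut points

**Step 1: define the digits and bound them.** Let
$$\lambda_j(x)=\max\bigl(M_j\cap[0,x]\bigr).$$
It exists since $0\in M_j$. It is nondecreasing in $x$ and fixes the elements of $M_j$. Also $\lambda_0(x)=x$, and $\lambda_j(x)=0$ for $j\ge|x|$, because then $x<N_j$ and $M_j\cap[0,N_j)=\{0\}$. For $i\ge j$ we have $\lambda_i(x)\in M_i\subseteq M_j$, so $\lambda_i(x)\le\lambda_j(x)\le x$. It follows that
$$\lambda_i(\lambda_j(x))=\lambda_i(x)\qquad(i\ge j), \tag{4}$$
because $\lambda_i(x)$ is an element of $M_i$ that is $\le\lambda_j(x)$, which gives $\ge$, and monotonicity gives $\le$.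

For $j\ge1$ define
$$\delta_j(x)=\#\bigl(M_{j-1}\cap(\lambda_j(x),x]\bigr)=\#\bigl(M_{j-1}\cap(\lambda_j(x),\lambda_{j-1}(x)]\bigr).$$
The two counts agree since $M_{j-1}$ has no element in $(\lambda_{j-1}(x),x]$. By Lemma 3(3) and (2) the interval $(\lambda_j(x),x]$ contains fewer than $2RN_j\le2RC\,N_{j-1}$ integers. It is covered by $2RC$ blocks of $N_{j-1}$ consecutive integers, each containing at most $q$ elements of $M_{j-1}$ by Lemma 3(2). So
$$\delta_j(x)\le2RCq=:B-1 .$$

**Step 2: digits determine cut points, monotonically.** The point $\lambda_j(x)$ lies in $M_j\subseteq M_{j-1}$. Given it, the digit $\delta_j(x)$ determines $\lambda_{j-1}(x)$: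
$$\lambda_{j-1}(x)\text{ is the }\delta_j(x)\text{-th element of }M_{j-1}\text{ after }\lambda_j(x)\text{, and }\lambda_j(x)\text{ itself if }\delta_j(x)=0. \tag{5}$$
For fixed $\lambda_j(x)$ this dependence is strictly increasing.

**Step 3: define the numerals.** Let $h(x)=\min\{j:\lambda_j(x)=0\}\le|x|$ and
$$w(x)=\delta_1(x)\delta_2(x)\cdots\delta_{h(x)}(x)\in\{0,\dots,B-1\}^*,\qquad D'=\{w(x):x\in\mathbb N\}.$$

**Step 4: they are sorted.** Let $x<y$. If $\lambda_j(y)=0$, then $\lambda_j(x)=0$, so $h(x)\le h(y)$. If $h(x)<h(y)$, then $w(x)$ is shorter, and $w(x)\prec w(y)$. Now let $h(x)=h(y)=n$. We have $\lambda_n(x)=\lambda_n(y)=0$ and $\lambda_0(x)=x\ne y=\lambda_0(y)$, so $n\ge1$. Let $j\in\{1,\dots,n\}$ be maximal with $\lambda_{j-1}(x)\ne\lambda_{j-1}(y)$. Then $\lambda_i(x)=\lambda_i(y)$ for $j\le i\le n$: for $i<n$ by maximality, and for $i=n$ both are $0$. So for $j<i\le n$ the two end points in the second formula for $\delta_i$ agree, and $\delta_i(x)=\delta_i(y)$. At $j$ we have $\lambda_j(x)=\lambda_j(y)$, and $\lambda_{j-1}(x)<\lambda_{j-1}(y)$ since $\lambda_{j-1}$ is nondecreasing. By (5), $\delta_j(x)<\delta_j(y)$. Thus the last place where $w(x)$ and $w(y)$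 differ is $j$, and $w(x)\prec w(y)$. Since $<$ and $\prec$ are linear orders, $w$ is injective and $x<y\iff w(x)\prec w(y)$.

**Step 5: the translation is regular.** By (FO), the relation $y=\lambda_j(x)$ of $(x,y,1^j)$ is regular: $y\in M_j$, $y\le x$, and no element of $M_j$ lies in $(y,x]$. For each fixed $i<B$ the relation $\delta_j(x)=i$, $j\ge1$, of $(x,1^j)$ is regular, since "there are exactly $i$ elements of $M_{j-1}$ in $(\lambda_j(x),x]$" is first-order; here it matters that $i$ takes only finitely many values. The relation $h(x)=j$ is regular too: $\lambda_j(x)=0$, and $\lambda_{j'}(x)\ne0$ for all $j'<j$. Finally, writing $w_j$ for the $j$-th letter of $w$,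
$$\{(x,w(x))\}=\Bigl\{(x,w):\ |w|=h(x)\ \wedge\ \forall\,1^j\bigl(1\le j\le|w|\rightarrow\bigwedge_{i<B}(w_j=i\leftrightarrow\delta_j(x)=i)\bigr)\Bigr\}$$
is regular by (FO).

**Step 6: conclude.** The map $x\mapsto w(x)$ is a bijection $D\to D'$ with regular graph. By (EQ), $D'$ is regular and $\nu'=\nu\circ w^{-1}:D'\to\mathbb N$ is an automatic presentation equivalent to $\nu$, hence to $\nu_0$. By Step 4 its numerals are ordered by $\prec$ with $0<1<\dots<B-1$. All translations used, in Section 2 and here, have regular graphs, and these are closed under composition by (FO), so $\nu'^{-1}\circ\nu_0$ has a regular graph. This proves Theorem 1. $\blacksquare$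

**The construction on the three test cases.** In base 2 the $E_j$-classes are the blocks $[a2^j,(a+1)2^j)$ and $N_j=2^j$, so $M_j$ is the set of multiples of $2^j$, and $w(x)$ is the binary numeral itself.

In base $-2$ we have $N_0=1$, $N_1=N_2=2$, $N_3=6$. Below $6$, the $E_1$-classes are $\{0,1\},\{2,3\},\{4,5\}$ and the $E_2$-classes are $\{0,1\},\{2,3,4,5\}$. By (3), $M_1\cap[0,6)=\{0,2,4\}$. In $M_2$ the number $4$ is suppressed by $3$ and the number $5$ by $4$, so $M_2\cap[0,6)=\{0,2\}$; and $M_3\cap[0,6)=\{0\}$. For $x=5$ we get $\lambda_1=4$, $\lambda_2=2$, $\lambda_3=0$ and $w(5)=111$; likewise $w(2)=001$, $w(3)=101$, $w(4)=011$. These are the numerals we found by hand.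

In rotated binary, $N_j=2^j$. Members of an $E_1$-class in $[2^{m+1},2^{m+2})$ are at distance $2^m$, which is less than $N_1=2$ only for $m=0$; so $M_1=\mathbb N\setminus\{1,3\}$. In $[8,16)$ the $E_2$-classes are $\{8,9,12,13\}$ and $\{10,11,14,15\}$. Since $N_2=4$, the number $12$ is suppressed by $9$ and $14$ by $11$, so $M_2\cap[8,16)=\{8,10\}$. All of $[8,16)$ is one $E_3$-class and $N_3=8$, so $M_3\cap[0,16)=\{0,8\}$. The numerals of $8,9,\dots,15$ become
$$0001,\ 0101,\ 0011,\ 0111,\ 0211,\ 0311,\ 0411,\ 0511 .$$
They are sorted, and not those of base 2.

## 7. Two letters suffice

The alphabet in Theorem 1 depends on $\nu_0$. It can be made binary. For an infinite regular $L\subseteq\{0,1\}^*$ let $r_L:L\to\mathbb N$, $r_L(u)=\#\{v\in L:v\prec u\}$, be its rank map, with $0<1$. It is a bijection, since $L$ has finitely many words of each length. Example: for $L=\{\varepsilon\}\cup\{0,1\}^*1$ it is base 2.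

We also need a textbook pumping fact.

**Fact (P).** If a map $f$ between sets of words has a regular graph, there is a constant $c$ with $|f(u)|\le|u|+c$ for all $u$. Let $c$ be the number of states of a DFA for the graph. If $|f(u)|>|u|+c$, then more than $c$ columns of $\mathrm{conv}(u,f(u))$ come after the end of $u$; a state repeats there, and pumping gives infinitely many $v$ with $(u,v)$ in the graph, which is impossible.

**Theorem 2.**

* (i) Every automatic presentation of $(\mathbb N,+)$ is equivalent to one over $\{0,1\}$ with numerals in reverse length-lexicographic order.
* (ii) A one-letter alphabet is impossible for such an ordered presentation.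
* (iii) Up to equivalence, the automatic presentations of $(\mathbb N,+)$ are exactly the rank maps $r_L$ of those infinite regular $L\subseteq\{0,1\}^*$ for which $r_L^{-1}(+)$ is regular.

*Proof.* (i) Take $\nu'$ from Theorem 1, choose $k\ge1$ with $2^k\ge B$, and let $\varphi$ be the homomorphism that sends a digit to its $k$-bit binary expansion, least significant bit first. Lengths are multiplied by $k$. The reversal of $\varphi(w)$ is the concatenation, along the reversal of $w$, of the $k$-bit codes written with the most significant bit first, and these codes are ordered lexicographically like the digits. So $u\prec v\iff\varphi(u)\prec\varphi(v)$. For $k>1$ the graph of $\varphi$ is too skew for (EQ), so we compare regularity directly. On convolutions, $\varphi$ acts columnwise as a homomorphism $\hat\varphi$, with $\diamond$ going to $k$ symbols $\diamond$; it is injective, since distinct columns have distinct images of length $k$. Writing $\mathrm{conv}\,S$ for the set of convolutions of tuples in $S$, we have $\hat\varphi(\mathrm{conv}\,S)=\mathrm{conv}\,\varphi(S)$ and $\mathrm{conv}\,S=\hat\varphi^{-1}(\mathrm{conv}\,\varphi(S))$. Regular languages are closed under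 homomorphic images and preimages, so $S$ is regular if and only if $\varphi(S)$ is. Hence $\nu'\circ\varphi^{-1}:\varphi(D')\to\mathbb N$ is an automatic presentation equivalent to $\nu'$, and it is sorted with $0<1$.

(ii) In a sorted presentation over one letter, length is strictly increasing in the number, so $|x|\ge x$. The map $x\mapsto x+x$ has a regular graph, so $|x+x|\le|x|+c$ by (P). Then $2^n\le|2^n|\le|1|+cn$ for all $n$, which is false.

(iii) A presentation sorted with $0<1$ is an order isomorphism from $(D',\prec)$ to $(\mathbb N,<)$, so $\nu'(u)=\#\{v\in D':v\prec u\}$; it is the rank map of $D'$. (If the letters are ordered $1<0$, exchange them; this gives an equivalent presentation ordered with $0<1$.) By (i) each automatic presentation is equivalent to such a rank map. Conversely, a rank map $r_L$ with $L$ regular and $r_L^{-1}(+)$ regular is an automatic presentation of $(\mathbb N,+)$ by definition. $\blacksquare$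

## 8. Dumont–Thomas form

The numerals of Section 6 have more structure than being sorted: their value is a sum over digits with weights that depend on a state.

**Theorem 3 (Dumont–Thomas form).** The presentation $\nu'$ constructed in Section 6 has in addition the following properties, with $\Sigma=\{0,\dots,B-1\}$.

* (a) $\varepsilon$ denotes $0$, and no $w\in D'$ ends in $0$. So $\prec$ on $D'$ is comparison of the $0$-padded digit sequences at the largest position where they differ.
* (b) If $w_1\cdots w_n\in D'$, $1\le j\le n$ and $0\le d\le w_j$, then $0^{j-1}d\,w_{j+1}\cdots w_n\in D'0^*$.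
* (c) $\displaystyle\nu'(w_1\cdots w_n)=\sum_{j=1}^n\sum_{d<w_j}\#\{p\in\Sigma^{j-1}:p\,d\,w_{j+1}\cdots w_n\in D'0^*\}$. Hence, for a DFA of the reversal of $D'0^*$, $\nu'(w)=\sum_j\sum_{d<w_j}G_{j-1}(r_j\cdot d)$. Here $r_j$ is the state after reading $w_n\cdots w_{j+1}$, and $G_i(r)$, the number of words of length $i$ accepted from $r$, satisfies a linear recurrence in $i$ with constant integer coefficients.
* (d) The difference between $|w(x)|$ and $|\nu_0^{-1}(x)|$ is bounded in absolute value.

*Proof.* (a) Clearly $w(0)=\varepsilon$. If $n=h(x)\ge1$, then $\lambda_n(x)=0<\lambda_{n-1}(x)\in M_{n-1}$, so $\delta_n(x)\ge1$. For $i>n$ we have $\lambda_i(x)=\lambda_{i-1}(x)=0$, so $\delta_i(x)=0$. Thus the digit sequence $(\delta_i(x))_{i\ge1}$ is $w(x)$ followed by zeros. If $|u|<|v|$ in $D'$, the padded sequences differ last at position $|v|$, where $v$ has a nonzero digit and $u$ has $0$; this gives the statement about $\prec$.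

For (b) and (c) we note that for $j\ge0$
$$\lambda_j(x)\le y\le x\ \Longrightarrow\ \lambda_i(y)=\lambda_i(x)\text{ for all }i\ge j. \tag{6}$$
For $i=j$ this is monotonicity: $\lambda_j(x)=\lambda_j(\lambda_j(x))\le\lambda_j(y)\le\lambda_j(x)$. For $i\ge j$, (4) gives $\lambda_i(y)=\lambda_i(\lambda_j(y))=\lambda_i(\lambda_j(x))=\lambda_i(x)$.

(b) Let $w_1\cdots w_n=w(x)$. Let $y$ be the $d$-th element of $M_{j-1}$ after $\lambda_j(x)$, and $y=\lambda_j(x)$ if $d=0$. Since $d\le\delta_j(x)$, we have $\lambda_j(x)\le y\le x$. As $y\in M_{j-1}\subseteq M_i$ for $i\le j-1$, we get $\lambda_i(y)=y$ for $i<j$, so $\delta_i(y)=0$ for $1\le i<j$. By (6), $\lambda_i(y)=\lambda_i(x)$ for $i\ge j$; so $\delta_j(y)=\#(M_{j-1}\cap(\lambda_j(x),y])=d$, and $\delta_i(y)=\delta_i(x)$ for $i>j$. So the digit sequence of $y$ is $0^{j-1}d\,w_{j+1}\cdots w_n$ followed by zeros, and $h(y)\le h(x)=n$ because $y\le x$. By (a) the word $0^{j-1}d\,w_{j+1}\cdots w_n$ lies in $w(y)0^*$.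

(c) Let $w_1\cdots w_n=w(x)$. Since $\lambda_0(x)=x$ and $\lambda_n(x)=0$, we have $x=\sum_{j=1}^n(\lambda_{j-1}(x)-\lambda_j(x))$. The $j$-th summand counts the $y$ with $\lambda_j(x)\le y<\lambda_{j-1}(x)$. The claim is that for $1\le j\le n$
$$\lambda_j(x)\le y<\lambda_{j-1}(x)\iff\delta_i(y)=\delta_i(x)\ (i>j)\ \text{and}\ \delta_j(y)<\delta_j(x). \tag{7}$$
For "$\Rightarrow$", we have $\lambda_j(x)\le y\le x$, so $\lambda_i(y)=\lambda_i(x)$ for $i\ge j$ by (6), and $\delta_i(y)=\delta_i(x)$ for $i>j$. Since $\lambda_{j-1}(y)\le y<\lambda_{j-1}(x)$, (5) gives $\delta_j(y)<\delta_j(x)$. For "$\Leftarrow$", note that $\lambda_i(y)=\lambda_i(x)=0$ for large $i$. By (5) and downward induction, $\lambda_i(y)=\lambda_i(x)$ for $i\ge j$, and then $\lambda_{j-1}(y)<\lambda_{j-1}(x)$, again by (5). If we had $y\ge\lambda_{j-1}(x)$, then $\lambda_{j-1}(y)\ge\lambda_{j-1}(\lambda_{j-1}(x))=\lambda_{j-1}(x)$, which is false; so $y<\lambda_{j-1}(x)$. Also $y\ge\lambda_j(y)=\lambda_j(x)$.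

If $y$ satisfies the right side of (7), then $\delta_i(y)=0$ for $i>n$, so $h(y)\le n$ by (a), and $\delta_1(y)\cdots\delta_n(y)=w(y)0^{n-h(y)}$ is a word $p\,d\,w_{j+1}\cdots w_n\in D'0^*$ with $|p|=j-1$ and $d<w_j$. Conversely, each such word is $w(y)0^t$ for some $y$. This $y$ is unique, because words in $D'$ do not end in $0$, and it satisfies the right side of (7). This gives the first formula. Reading backward, $p\,d\,w_{j+1}\cdots w_n\in D'0^*$ means that the reversal of $p$ is accepted from $r_j\cdot d$, so the number of such $p$ is $G_{j-1}(r_j\cdot d)$. Let $T$ be the matrix whose entry at $(r,s)$ is the number of letters leading from $r$ to $s$. Then $G_i(r)$ is the sum of the entries of row $r$ of $T^i$ over the accepting columns, and the Cayley–Hamilton theorem, applied to the integer matrix $T$, gives the recurrence.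

(d) The translation between $\nu_0$ and $\nu'$ and its inverse have regular graphs. Apply (P) to both. $\blacksquare$

## 9. Expansions by further relations

**Corollary (expansions).** Let $\mathfrak B=(\mathbb N,+,R_1,\dots,R_k)$. Every automatic presentation $\nu_0$ of $\mathfrak B$ is equivalent to an automatic presentation of $\mathfrak B$ as in Theorem 1 and Theorem 3, and to one as in Theorem 2(i). Up to equivalence, the automatic presentations of $\mathfrak B$ are exactly the rank maps $r_L$ of those infinite regular $L\subseteq\{0,1\}^*$ for which $r_L^{-1}(+)$ and all $r_L^{-1}(R_1),\dots,r_L^{-1}(R_k)$ are regular.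

*Proof.* $\nu_0$ is in particular an automatic presentation of $(\mathbb N,+)$. Apply the theorems to it. The equivalent presentations obtained render the same relations regular, in particular $R_1,\dots,R_k$. The second statement follows as in Theorem 2(iii). $\blacksquare$

Regularity of $r_L^{-1}(+)$ alone does not suffice here. Let $\mathfrak B=(\mathbb N,+,V_2)$, where $V_2(x)$ is the largest power of $2$ dividing $x>0$. Base 2 numerals show that $\mathfrak B$ has an automatic presentation, and in every automatic presentation of $\mathfrak B$ the set of powers of $2$, namely $\{x>0:V_2(x)=x\}$, is regular. Let $L$ be the set of base 3 numerals, least significant digit first, without trailing zeros, coded in binary as in the proof of Theorem 2(i). Base 3 is sorted, so $r_L$ is base 3 notation and $r_L^{-1}(+)$ is regular. Suppose $r_L$ were equivalent to a presentation of $\mathfrak B$. Then the powers of $2$ would form an infinite regular set of base 3 numerals. By pumping there would be base 3 numerals $xy^kz$ $(k\ge0)$, with $|y|=c\ge1$, all denoting powers of $2$. The $y$-part contributes a geometric sum, so the values have the form $a3^{ck}+b$; here $a\ne0$, since the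 numerals are distinct and so the values are unbounded. The quotients of consecutive values are powers $2^e$ with $e\in\mathbb Z$, and they tend to $3^c$. As $\{2^e:e\in\mathbb Z\}$ is closed and discrete in $(0,\infty)$, the number $3^c$ would be a power of $2$, which is impossible.

## 10. Most significant digit first: sorting fails without addition

We now prove what was announced in Section 1.

**Theorem 4.** The structure $(\mathbb N,<,x\mapsto2x)$ has an automatic presentation that is not equivalent to any presentation with numerals in reverse length-lexicographic order.

*Proof.* **Step 1: the presentation.** Take ordinary binary, most significant digit first: $D=\{\varepsilon\}\cup1\{0,1\}^*$. The order is length-lexicographic, and doubling is $\varepsilon\mapsto\varepsilon$, $u\mapsto u0$. Both are regular. Suppose it is equivalent to a sorted $\nu':D'\to\mathbb N$, $D'\subseteq\Gamma'^*$, and let $\theta:D\to D'$ be the translation. It preserves regularity of relations, and it carries $<$ to $\prec$.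

**Step 2: set up a relation that reads leading digits.** Let $S=\{(p,x):p,x\in1\{0,1\}^*,\ p\text{ a prefix of }x\}$. It is regular, so $\theta(S)$ is regular; let $Q$ be the state set of a DFA for it. Let $T$ be the state set of a DFA for the reversal of $D'$. Fix $j$ with $2^{j-1}>|Q||T|$, and put $P=1\{0,1\}^{j-1}$ and $\ell=\max_{p\in P}|\theta(p)|$. The plan is this: for $p\in P$ the numbers with leading digits $p$ form long intervals, and in sorted numerals a long interval contains all words with some given suffix, so the first $\ell$ letters cannot help to find $p$; but a finite automaton has room for only $|Q|$ different values of $p$.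

**Step 3: cylinders.** For $k\ge\ell$ and $|s|=k-\ell$, call $Z_s=\{p's\in D':|p'|=\ell\}$ a cylinder if it is nonempty. The cylinders partition $D'\cap\Gamma'^k$. Each is $\prec$-convex in $D'$, because words of length $k$ are compared from their ends, and each has at most $|\Gamma'|^\ell$ elements. The set $\{p':|p'|=\ell,\ p's\in D'\}$ depends only on the state $r\in T$ reached on the reversal of $s$; call it $\mathrm{Pre}(r)$.

**Step 4: long intervals contain full cylinders.** For $p\in P$ and $n>j$ let $I_p=p\{0,1\}^{n-j}$. It denotes $2^{n-j}$ consecutive integers, so $\theta(I_p)$ is a $\prec$-interval of $D'$. The claim is that for $n$ large it contains a full cylinder. If elements of at least three lengths $\ge\ell$ occur in $\theta(I_p)$, then for a middle length $k$ that occurs all of $D'\cap\Gamma'^k$ is contained in $\theta(I_p)$, and this is a nonempty union of cylinders. Otherwise at most two lengths $\ge\ell$ occur. Only boundedly many words have length $<\ell$, so for $n$ large, more than $2|\Gamma'|^\ell$ elements of a single length $k\ge\ell$ occur. They form an interval of $D'\cap\Gamma'^k$ that meets at least three cylinders. As cylinders are convex, all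 of these but the first and the last are contained in $\theta(I_p)$.

**Step 5: pigeonhole.** Fix such an $n$, good for all $p\in P$, and let $r_p\in T$ be the state of the full cylinder found in $\theta(I_p)$. As $|P|=2^{j-1}>|Q||T|$, more than $|Q|$ of the $p$ share one state $r$. A cylinder is nonempty, so we can pick $p'\in\mathrm{Pre}(r)$. For each such $p$, with $Z_{s_p}$ the cylinder found, $p's_p\in\theta(I_p)$, so $(\theta(p),p's_p)\in\theta(S)$. Since $|\theta(p)|\le\ell=|p'|$, the convolution of this pair is $\mathrm{conv}(\theta(p),p')$ followed by $\mathrm{conv}(\varepsilon,s_p)$. Let $q_p\in Q$ be the state after the first part; from $q_p$ the second part is accepted. By pigeonhole $q_p=q_{\hat p}$ for some $p\ne\hat p$ among them. Then $(\theta(\hat p),p's_p)\in\theta(S)$ as well. So the single word $\theta^{-1}(p's_p)$ has both $p$ and $\hat p$ as prefixes of length $j$, a contradiction. $\blacksquare$
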